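# Three r.e. degrees with the joins of 1-3-1 and no pairwise meets

## 1. Three sets and a single pair of reductions

We want three r.e. sets, each computable from the other two together, and we want to control what two of them compute in common. In this section "in common" is tested by just one pair of reductions. That case is easy, and its two devices return in the general proof.

**Conventions.** Write $X\oplus Y=\{2n:n\in X\}\cup\{2n+1:n\in Y\}$. When r.e. sets $A_1,A_2,A_3$ are built in stages $s=1,2,\dots$, $A_{h,s}$ is the set of numbers enumerated into $A_h$ *before* stage $s$, and "$[s]$" means: evaluated with the sets $A_{h,s}$ as oracles, in $s$ steps. A computation with *use* $u$ depends only on the oracle restricted to numbers $<u$. If it converges at $s$, then $u\le s$, and it persists with the same use as long as the oracle below $u$ does not change. A number is *fresh at stage $s$* if it is larger than $s$ and than every number mentioned so far.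

**Proposition 1.** Let $\Phi,\Psi$ be Turing functionals and let $\{i,j,k\}=\{1,2,3\}$. There are r.e. sets $A_1,A_2,A_3,D$ such that

- (a) each $A_h$ is computable from the join of the other two;
- (b) $D\le_T A_h$ for $h=1,2,3$;
- (c) if $\Phi(A_i)$ and $\Psi(A_j)$ are total and equal, with common value $f$, then $f$ is computable and $D$ is not. So $D\not\le_T f$.

Why is this not immediate? To make $D$ noncomputable we put numbers $x$ into $D$. By (b), each of $A_1,A_2,A_3$ must notice. But if $A_i$ and $A_j$ change at the same moment, both computations of a value $f(w)$ can be destroyed together, and they may come back in agreement on a different value. So the changes in $A_i$ and $A_j$ must be separated in time.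

*Proof.* Let $(\xi_n)$ list the partial computable functions. To each $n$ we attach at most one *follower* $x$, a candidate for $D(x)\ne\xi_n(x)$, together with a *list* of numbers called *balls*. Each ball $y$ has a *target* $T(y)\in\{1,2,3\}$. To *enumerate* $y$ means to put it into $A_{T(y)}$ and remove it from the list. Put
$$\ell(s)=\max\{v\le s:\ \forall w<v\ \ \Phi(A_i;w)[s]{\downarrow}=\Psi(A_j;w)[s]{\downarrow}\},$$
and call $s$ *expansionary* if $\ell(s)>\ell(t)$ for every expansionary $t<s$. Stage $s$ has two parts.

*Growth.* Append one fresh ball to every nonempty list. Before the first move of the list (see below), its target is the element of $\{i,k\}$ different from the target of the last ball; after the first move, it is the element of $\{j,k\}$ different from the target of the last ball.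

*Action.* If $s$ is expansionary, take the least $n<s$ to which one of the following applies, and do it.

- *Appointment:* $n$ has no follower. Choose a fresh $x$, and then fresh $b_0<b_1<b_2$ (all $>x$) with targets $j,k,i$. They form the list.
- *First move:* there was no first move, and $\xi_n(x)=0$ in at most $s$ steps. Enumerate $b_2$ and everything after it. The list is now $(b_0,b_1)$.
- *Second move:* there was a first move, and the list is nonempty. Enumerate all of it and put $x$ into $D$.

For example, let $i=1,j=2,k=3$ and write targets in parentheses. The list starts as $b_0(2),b_1(3),b_2(1)$ and grows to, say, $b_0(2),b_1(3),b_2(1),y_3(3),y_4(1)$. The first move enumerates $b_2,y_3,y_4$, whose targets are in $\{1,3\}$. Then $b_0(2),b_1(3)$ grows to $b_0(2),b_1(3),z(2),z'(3)$, and the second move enumerates these, with targets in $\{2,3\}$.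

In general the first move has targets in $\{i,k\}$ and the second in $\{j,k\}$, and consecutive balls always have different targets. Each $n$ acts at most three times. So if there are infinitely many expansionary stages, an $n$ to which an action applies does eventually act: the action applies until it is carried out, and the smaller numbers act only finitely often.

*Proof of (a).* Let $\{h,h',h''\}=\{1,2,3\}$. Given $y$, check whether $y$ becomes a ball at a stage $<y$. If not, it never does, since balls are fresh, and $y\notin A_h$. If $T(y)\ne h$, then again $y\notin A_h$. Now let $y$ become a ball with target $h$ at stage $s$. If it is enumerated at stage $s$, we see this. Otherwise, from the growth at stage $s+1$ on, $y$ has an immediate successor $z$ on its list, and $T(z)\ne h$. New balls are appended only at the end, and balls leave only as a terminal segment. So $z$ stays the successor of $y$ until $z$ is enumerated, and $y$ can be enumerated only at a stage at which $z$ is enumerated too. Ask the oracle $A_{h'}\oplus A_{h''}$ whether $z\in A_{T(z)}$. If not, $y\notin A_h$. If yes, go to the stage at which $z$ is enumerated. If $y$ is enumerated there, $y\in A_h$. If not, $y$ is now the last ball and gets a new successor at the next stage; repeat.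 Every repetition uses up a move of the list, and there are at most two moves.

*Proof of (b).* If there are only finitely many expansionary stages, $D$ is finite. Otherwise every list that makes its first move also makes its second. So for a follower $x$ with initial balls $b_0,b_1,b_2$,
$$x\in D\iff b_0\in A_j\iff b_1\in A_k\iff b_2\in A_i .$$
A number $x$ that is not appointed as a follower at a stage $<x$ is not in $D$.

*Proof of (c).* Let $f$ be total. For each $v$ the finitely many computations with arguments $w<v$ are eventually permanent, so $\ell(s)\to\infty$ and there are infinitely many expansionary stages. Hence each $n$ gets a follower $x$. If $\xi_n(x)=0$, both moves happen and $D(x)=1$. If not, there is no first move and $D(x)=0$. So $D\neq\xi_n$ in both cases, and $D$ is not computable.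

To compute $f(w)$, find an expansionary $t_0$ with $\ell(t_0)>w$ and output the common value at $t_0$. Let $t_0<t_1<\cdots$ be the expansionary stages from $t_0$ on; as $\ell$ increases along them, both computations exist at each $t_n$. During $[t_n,t_{n+1})$ numbers are enumerated only at $t_n$, by at most one move, and its targets miss $i$ or miss $j$. So one of the two computations at $w$ is the same at $t_n$ and at $t_{n+1}$. Since the two computations agree at both stages, the common value is the same. So it never changes, and it equals $f(w)$. $\square$

Two features did the work: *a ball leaves only together with its successor*, which gives the joins, and *between two looks at the pair of reductions, one side does not change*, which controls $f$. What changes if we want this for **all** pairs of reductions, and all three pairs of sets, at once?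

## 2. The configuration "1-3-1 without meet"

Recall that $\mathcal R_T$ is the upper semilattice of r.e. Turing degrees: $\deg(A)\vee\deg(B)=\deg(A\oplus B)$. A *meet* of $\mathbf x,\mathbf y$ in $\mathcal R_T$ is a greatest element among the r.e. degrees below both. The lattice 1-3-1 has a bottom, a top and three middle elements that pairwise join to the top and pairwise meet in the bottom. The "1-3-1 without meet" configuration keeps the joins and replaces the meets by a weaker condition. It consists of r.e. degrees $\mathbf a,\mathbf b,\mathbf c$ such that

- (i) $\mathbf a,\mathbf b,\mathbf c$ are pairwise incomparable;
- (ii) $\mathbf a\vee\mathbf b=\mathbf a\vee\mathbf c=\mathbf b\vee\mathbf c$, that is, each is computable from the join of the other two;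
- (iii) for every permutation $(\mathbf x,\mathbf y,\mathbf z)$ of $(\mathbf a,\mathbf b,\mathbf c)$, every r.e. degree below both $\mathbf x$ and $\mathbf y$ is below $\mathbf z$;
- (iv) no two of $\mathbf a,\mathbf b,\mathbf c$ have a meet in $\mathcal R_T$.

The configuration *can be bounded in the r.e. degrees* if such $\mathbf a,\mathbf b,\mathbf c$ exist. The conjecture, whose source is "Fickleness and Bounding Lattices in $\mathcal R_T$" (https://web.math.wisc.edu/logic/talks/201027-Ko.pdf), is that it cannot be bounded.

Two observations show how the conditions interact. If the three degrees are nonzero and pairwise have only $\mathbf 0$ below both, then (iii) is trivial, but (iv) fails, because $\mathbf 0$ is the meet. And under (iii), if one pair has a meet, all pairs have it: let $\mathbf w=\mathbf a\wedge\mathbf b$. By (iii), $\mathbf w\le\mathbf c$. If $\mathbf v$ is an r.e. degree below $\mathbf a$ and $\mathbf c$, then $\mathbf v\le\mathbf b$ by (iii), so $\mathbf v\le\mathbf w$. Hence $\mathbf w=\mathbf a\wedge\mathbf c$, and similarly for $\mathbf b,\mathbf c$. So we need one common ideal below all pairs, and this ideal must have no greatest element. The natural way to get such an ideal is as the downward closure of an increasing sequence.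

**Theorem 2.** There are r.e. sets $A_1,A_2,A_3$ and r.e. sets $E_0\le_T E_1\le_T E_2\le_T\cdots$ such that

1. $A_k\le_T A_i\oplus A_j$ whenever $\{i,j,k\}=\{1,2,3\}$;
2. for all $i\neq j$ and every total function $f:\omega\to\omega$: $f\le_T A_i$ and $f\le_T A_j$ if and only if $f\le_T E_n$ for some $n$;
3. for every total $f$ with $f\le_T E_m$ for some $m$, there is $n$ with $E_n\not\le_T f$.

**Corollary 3.** The conjecture is false: there are r.e. degrees $\mathbf a,\mathbf b,\mathbf c$ satisfying (i)–(iv).

*Proof from Theorem 2.* Let $\mathbf a,\mathbf b,\mathbf c$ be the degrees of $A_1,A_2,A_3$. Condition (ii) is part 1. By part 2, the class $I$ of functions computable from both $A_i$ and $A_j$ is the same for all pairs $i\ne j$. So whatever is below two of the sets is below the third, which is (iii). For (iv), suppose $\mathbf w$ is the meet of the degrees of $A_i$ and $A_j$, and let $W\in\mathbf w$ be r.e. Then $W\in I$, so $W\le_T E_m$ for some $m$ by part 2, and part 3 gives $n$ with $E_n\not\le_T W$. But $E_n$ is r.e. and below $A_i$ and $A_j$ by part 2, a contradiction. For (i), if two of the degrees were comparable or equal, the smaller would be their meet, against (iv). $\square$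

The rest of the notes proves Theorem 2.

## 3. Where one pair of reductions disturbs another

A sensible first attempt: run the strategy of Section 1 for every pair of reductions, with a separate set $D_\sigma$ for each, lower priority pairs acting only at stages that look expansionary for the higher ones. Consider just two pairs: $\tau$, of higher priority, and $\sigma$, which reads $A_i$ and $A_j$ and attacks with followers for $D_\sigma$. The first move of an attack enumerates balls with targets in $\{i,k\}$, the second with targets in $\{j,k\}$.

If $\tau$ also reads $A_i,A_j$, each move spares one side of $\tau$, and we only have to see a new $\tau$-expansionary stage between the two moves. But let $\tau$ read $A_i$ and $A_k$. Then the first move enumerates old balls into both sides of $\tau$ at one stage. This is exactly where the argument of Proposition 1(c) stops: both computations of $f_\tau(w)$ may be destroyed before $\tau$ looks again. (If $\tau$ reads $A_j,A_k$, the second move has this defect.)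

Can we split the move and enumerate $b_2$, with target $i$, before its successor $y_3$, with target $k$? No: the procedure for $A_i\le_T A_j\oplus A_k$ declares $b_2\notin A_i$ as long as $y_3$ is outside $A_k$. What about starting from the other end? The last ball $y_N$ has no successor, so we are free to give it one, and to choose the target. Append a fresh ball $e'$ whose target is the *third* index, the one $\tau$ does not read, and enumerate only $y_N$ and $e'$. Of the two sides of $\tau$, only $A_{T(y_N)}$ changes. The remaining balls are *parked at $\tau$*. When $\tau$ next sees an expansionary stage, the new last ball $y_{N-1}$ has meanwhile grown successors with targets in $\{T(y_{N-1}),\text{third index}\}$, and $y_{N-1}$ leaves with these. In this way the parked balls leave one at a time. If a small segment like $(y_N,e')$ is itself of the wrong type for a still higher pair of reductions, we park again there and append another fresh ball. Thus one parked ball may generate several new balls parked at higher priority pairs; the process is finite because these are strictly closer to the root.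

A second difficulty has no such cure. Suppose the pair $\tau$ lies *below* $\sigma$ in priority, but the follower belongs to a requirement below $\tau$. To have $D_\sigma\le_T A_h$, an attack for $D_\sigma$ must be completed whenever $\sigma$ has infinitely many expansionary stages. So it cannot wait for $\tau$, which may have only finitely many. Such an attack may change both sides of $\tau$ between two looks of $\tau$. Here we give up computability of $f_\tau$ and settle for $f_\tau\le_T\bigoplus D_\sigma$, over the finitely many $\sigma$ above $\tau$ with infinitary outcome: a completed attack puts its follower into $D_\sigma$, so this oracle warns us. This is what Theorem 2 asks for, with $E_n$ a finite join of sets $D_\sigma$. The price is that an attack must now refute $\Xi(f_\sigma)=D_\sigma$ where $f_\sigma$ is not computable; we shall see that the two moves, separated by a $\sigma$-stage, preserve the relevant values of $f_\sigma$.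

## 4. The tree, gates and lists

Let $(\Phi_e,\Psi_e,t_e)_{e\in\omega}$ list all triples of two Turing functionals and a pair $t_e=\{i,j\}\subset\{1,2,3\}$, $i<j$. Let $(\Xi_n)$ list all functionals. Fix a computable pairing bijection with $\langle e,n\rangle\ge e$, for example $\langle e,n\rangle=\frac{(e+n)(e+n+1)}2+e$.

**Definition (tree).** Nodes of length $2e$ are *M-nodes* for $e$; they have two outcomes, $\infty$ to the left of $\mathrm{fin}$. Nodes of length $2\langle e,n\rangle+1$ are *R-nodes* for $(e,n)$; they have a single outcome. We write $\tau\infty$ for $\tau^\frown\infty$. An R-node $\rho$ for $(e,n)$ is *active* if $\sigma\infty\subseteq\rho$, where $\sigma=\rho\restriction 2e$; then put $\sigma_\rho:=\sigma$. Inactive R-nodes do nothing. Node $\alpha$ has *higher priority* than $\beta$ if $\alpha$ is left of $\beta$ or $\alpha\subsetneq\beta$. This is a total order.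

For example, the root is the M-node for $0$; the nodes of length $1$ are R-nodes for $(0,0)$, and of these only $\mathrm{root}\,\infty$ is active. We shall use constantly that two nodes contained in the same node are comparable, and that
$$g\infty\subseteq\rho,\quad \tau\subseteq\rho,\quad g\subsetneq\tau\quad\Longrightarrow\quad g\infty\subseteq\tau. \tag{1}$$

For an M-node $\tau$ for $e$ put $t(\tau)=t_e=\{i,j\}$ with $i<j$, and
$$\ell(\tau,s)=\max\{v\le s:\ \forall w<v\ \ \Phi_e(A_i;w)[s]{\downarrow}=\Psi_e(A_j;w)[s]{\downarrow}\};$$
let $f_{\tau,s}(w)$ be the common value for $w<\ell(\tau,s)$. The *hypothesis of $\tau$* is that $\Phi_e(A_i)=\Psi_e(A_j)=:f_\tau$ is total. If it is true, then for each $v$ the finitely many computations with arguments $w<v$ are eventually permanent, so $\lim_s\ell(\tau,s)=\infty$. Each M-node $\sigma$ has an r.e. set $D_\sigma$.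

**Definition (gates).** Let $\sigma$ be an M-node, and let $\tau_1\subsetneq\dots\subsetneq\tau_m=\sigma$ list $\sigma$ together with all M-nodes $\tau$ such that $\tau\infty\subseteq\sigma$. These are the *gates* of $\sigma$, with *indices* $1,\dots,m$. If $\sigma=\sigma_\rho$, every gate $g$ of $\sigma$ satisfies $g\infty\subseteq\rho$.

**Definition (lists).** Let $\rho$ be an active R-node, $\sigma=\sigma_\rho$, $t(\sigma)=\{i,j\}$, $i<j$, $k$ the third index. At each moment $\rho$ is *idle*; or it has a follower $x$ and a nonempty *list* $y_0<y_1<\dots<y_N$ of *balls*, each ball $y$ with a target $T(y)\in\{1,2,3\}$; or it has a follower and an empty list and is *satisfied*. The initial balls are $b_0,b_1,b_2$ with targets $j,k,i$. A list is *waiting* if the attack has not started, and *in progress* if the attack has started and has been neither completed nor cancelled. A list in progress has a *current gate*, and some of its balls may be *parked* at gates of index $<m$. The *moving segment* $E$, a terminal segment of the list, and the target of the next appended ball (the *growth rule*) are as follows.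

- *Waiting:* $E=(b_2,\dots,y_N)$. A new ball gets the target in $\{i,k\}$ different from that of the last ball.
- *In progress, current gate $\sigma$:* no ball is parked, the list begins with $b_0,b_1$, and everything from $b_2$ on that was on the list has been enumerated. $E$ is the whole list. A new ball gets the target in $\{j,k\}$ different from that of the last ball.
- *In progress, current gate $g\ne\sigma$:* $g$ is the gate of the last parked ball $y_p$, and $T(y_p)\in t(g)$. Let $c\notin t(g)$. Then $E=(y_p,\dots,y_N)$, and a new ball gets the target in $\{T(y_p),c\}$ different from that of the last ball.

The targets in $E$ alternate between two values; once $E$ has at least two elements these form a pair $\mathrm{type}(E)$. (That the lists really look like this is verified in Lemma 4.)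

**Definition (MOVE).** Let $E=(e_0,\dots,e_q)$, $q\ge1$, be a terminal segment of the list with alternating targets, and $l$ a gate index. To perform MOVE$(E,l)$, let $l'<l$ be the largest index with $t(\tau_{l'})=\mathrm{type}(E)$.

- If there is none, enumerate all balls of $E$ into their target sets and remove them from the list.
- Otherwise park $e_0,\dots,e_{q-1}$ at $\tau_{l'}$ (replacing any earlier parking), append a fresh ball $e'$ with target $\notin\mathrm{type}(E)$ to the list, and perform MOVE$((e_q,e'),l')$.

So a MOVE is a chain of calls MOVE$(E_0,l_0),\dots,$ MOVE$(E_d,l_d)$ with $l_0>l_1>\dots>l_d$. For $r<d$ we have $t(\tau_{l_{r+1}})=\mathrm{type}(E_r)$, all balls of $E_r$ except the last are parked at $\tau_{l_{r+1}}$, and $E_{r+1}$ consists of the last ball of $E_r$ and a fresh ball with target $\notin\mathrm{type}(E_r)$. The terminal segment $E_d$ is enumerated.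

After a MOVE: if parked balls remain, the current gate becomes the gate of the last one. If none remains and the list is nonempty, the current gate becomes $\sigma$. If the list is empty, put $x$ into $D_\sigma$; the attack is *completed* and $\rho$ is satisfied.

**Example (three gates).** Let $t(\sigma)=\{1,2\}$, so $i=1,j=2,k=3$, and let the gates be $\tau_1,\tau_2,\tau_3=\sigma$ with $t(\tau_1)=\{2,3\}$, $t(\tau_2)=\{1,3\}$. Targets are in parentheses, and $@l$ means parked at $\tau_l$. The attack starts with the list $b_0(2),b_1(3),b_2(1),y_3(3),y_4(1)$; later, one ball is appended before each further move.

| move at | moving segment | what happens | list afterwards |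
|---|---|---|---|
| start, $l=3$ | $b_2(1),y_3(3),y_4(1)$ | type $\{1,3\}$: park $b_2,y_3$ at $\tau_2$; enumerate $y_4(1)$ and fresh $c(2)$ | $b_0,b_1,b_2@2,y_3@2$ |
| $\tau_2$ | $y_3(3),z(2)$ | type $\{2,3\}$: park $y_3$ at $\tau_1$; enumerate $z(2)$ and fresh $c'(1)$ | $b_0,b_1,b_2@2,y_3@1$ |
| $\tau_1$ | $y_3(3),u(1)$ | enumerate both | $b_0,b_1,b_2@2$ |
| $\tau_2$ | $b_2(1),v(2)$ | enumerate both | $b_0,b_1$ |
| $\sigma$ | $b_0(2),b_1(3),w(2)$ | type $\{2,3\}$: park $b_0,b_1$ at $\tau_1$; enumerate $w(2)$ and fresh $c''(1)$ | $b_0@1,b_1@1$ |
| $\tau_1$ | $b_1(3),u'(1)$ | enumerate both | $b_0@1$ |
| $\tau_1$ | $b_0(2),u''(1)$ | enumerate both | empty; $x$ enters $D_\sigma$ |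

Look at the second row from the point of view of $\tau_2$, which reads $A_1$ and $A_3$: the ball $c'$ enters $A_1$, but it was created in that very stage, so it is larger than all uses in question. Of the numbers already present, only those with targets in $\{2,3\}$ can leave. From the point of view of $\tau_1$, which reads $A_2,A_3$, only $z$ and $c'$ leave, and $A_3$ is untouched. Lemma 11 is the general form of this observation.

## 5. The construction

At stage $s\ge1$ do the following.

**Step 1 (growth).** Append one fresh ball to every existing nonempty list, by the growth rule.

**Step 2 (path).** Start at the root. When $\alpha$ is reached: if $|\alpha|=s$, let $\delta_s=\alpha$ and go to Step 3. Otherwise *process* $\alpha$: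

- *$\alpha=\tau$ is an M-node.* Call $\tau$ *blocked* if some list in progress with owner $\rho\supseteq\tau\infty$ has current gate $\subsetneq\tau$. If $\tau$ is not blocked and $\ell(\tau,s)>\ell(\tau,t)$ for all $t<s$ with $\tau\infty\subseteq\delta_t$, the outcome is $\infty$; otherwise go to $\tau^\frown\mathrm{fin}$. If the outcome is $\infty$ and some list in progress has current gate $\tau$, then *act* for the owner $\rho$ of highest priority of such a list: perform MOVE$(E,l)$ with its moving segment $E$ and $l$ the index of $\tau$ among the gates of $\sigma_\rho$; let $\delta_s=\tau\infty$ and go to Step 3. If the outcome is $\infty$ and there is no such list, go to $\tau\infty$.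
- *$\alpha=\rho$ is an active R-node for $(e,n)$, $\sigma=\sigma_\rho$.* If $\rho$ is idle, *act*: appoint a fresh follower $x$ and then fresh $b_0<b_1<b_2$ (all $>x$), forming a waiting list; let $\delta_s=\rho$ and go to Step 3. If the list is waiting and there is $\eta\le\ell(\sigma,s)$ with $\Xi_n(f_{\sigma,s}\restriction\eta;x)=0$ in at most $s$ steps with use $\le\eta$, *act* by starting the attack: perform MOVE$(E,m)$ with $E=(b_2,\dots,y_N)$; let $\delta_s=\rho$ and go to Step 3. Otherwise go to the successor.
- *$\alpha$ is an inactive R-node.* Go to the successor.

**Step 3 (initialization).** Initialize all nodes to the right of $\delta_s$. If there was an act for $\rho$, initialize also all nodes of lower priority than $\rho$. Initializing an R-node makes it idle and cancels its follower and list; those numbers are never used again.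

Blocking serves $\tau$: while a list from below $\tau\infty$ is on its way through gates above $\tau$, $\tau$ does not look. This will ensure that between two looks of $\tau$ only one list matters.

Some facts can be read off. There is at most one act per stage, and numbers are enumerated only in MOVEs. Since a list grows between its appointment and its first MOVE, and between any two MOVEs, every $E$ used in a MOVE has at least two elements. Balls appended at stage $s$ are $>s$. If a list is acted for at a gate $g$ at stage $s$, then $\delta_s=g\infty$. If $\tau$ is processed at $s$, its outcome is $\infty$ if and only if $\tau\infty\subseteq\delta_s$. A node $\rho$ appoints a list or starts an attack only at stages with $\delta_s=\rho$.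

## 6. How a list evolves, and why it stops

The next lemma checks that lists have the shape claimed in the definitions. Say that a list is in *phase 1* from the start of the attack until its move at gate $\sigma$, and in *phase 2* after that move until completion.

**Lemma 4.** For every list, with $\sigma,i,j,k,m$ as above:

- (a) Consecutive balls have different targets, and moving segments have alternating targets. At a current gate $g\ne\sigma$, $\mathrm{type}(E)$ contains the element not in $t(g)$. A ball parked at $g$ has its target in $t(g)$.
- (b) In phase 1, $b_0,b_1$ are unparked, are the first two balls of the list, and lie in no moving segment used in a MOVE; the parked balls form a block directly after $b_1$. In phase 2 the parked balls form an initial block of the list containing $b_0$. Directly after a MOVE, nothing follows the last parked ball (or $b_1$, if no ball is parked and the list is nonempty). Parking indices are weakly decreasing along the list.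
- (c) There is at most one move at gate $\sigma$. The attack is completed exactly when $b_0$ is enumerated, and completion is preceded by, or occurs at, the move at $\sigma$.

*Proof.* (a) and (b) are proved together, by induction along the construction.

(b) In a chain of calls, all balls of $E_0$ and all fresh balls get parked, except those of $E_d$, which form the end of the list and are enumerated. The first MOVE uses $E_0=(b_2,\dots,y_N)$. So when phase 1 starts, the parked balls form a block (possibly empty) directly after $b_1$, with nothing behind it. A later move in phase 1 at a gate $\neq\sigma$ has a moving segment that starts with the last parked ball, so it preserves this. When no parked ball remains, the list is $(b_0,b_1)$ and the current gate is $\sigma$. At the move at $\sigma$, $E_0$ is the whole list: either all of it is enumerated, or $b_0$ gets parked, since $b_0$ is not the last ball of $E_0$. In the latter case the parked balls form an initial block with nothing behind it. Later moves start from the last parked ball and preserve this, and $b_0$ stays parked until it is enumerated. For the indices: a move at a gate $\neq\sigma$ starts from the last parked ball, whose index $l_0$ is the smallest one present by induction; it parks balls,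 in list order, at indices $l_1>l_2>\cdots$, all smaller than $l_0$. The start and the move at $\sigma$ find no parked balls and park in the same order.

(a) Initially the targets are $j,k,i$. The growth rule alternates as long as the last ball has its target in the prescribed pair when a period with a given current gate begins. This holds: a waiting list begins with last ball $b_2$, target $i\in\{i,k\}$; at gate $\sigma$ the last ball is $b_1$, target $k\in\{j,k\}$; at $g\ne\sigma$ the last ball is $y_p$ by (b). So growth keeps targets alternating within the pair, and moving segments alternate: $(b_2,\dots)$ in $\{i,k\}$, the whole list $(b_0,b_1,\dots)$ at $\sigma$ in $\{j,k\}$, and $(y_p,\dots)$ in $\{T(y_p),c\}$. The last of these contains $c\notin t(g)$. The fresh ball $e'$ in a MOVE has a target different from all targets of $E$, in particular from that of $e_q$. Balls of $E_r$ are parked at a gate whose pair is $\mathrm{type}(E_r)$, so their targets lie in that pair.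

(c) After the move at $\sigma$, $b_0$ is parked as long as the list is nonempty, so the current gate is never $\sigma$ again. Enumerated balls form a terminal segment of the list, so $b_0$ is enumerated exactly when the list becomes empty. In phase 1, before the move at $\sigma$, $b_0$ is in no moving segment used. So the list becomes empty at the move at $\sigma$ or later. $\square$

Next: an attack cannot go on forever, although the number of its moves is not bounded in advance.

**Lemma 5.** Each list is acted for only finitely often.

*Proof.* Assign to the list the vector $(d,c_{m-1},\dots,c_1)$, where $d=2$ while waiting, $d=1$ in phase 1, $d=0$ afterwards, and $c_l$ is the number of balls parked at index $l$. Order these vectors of natural numbers lexicographically; this is a well-order. The start of the attack and the move at $\sigma$ lower $d$. A move at a gate of index $l<m$ lowers $c_l$ by one, since $y_p$ leaves index $l$ and the other balls of $E$ were not parked; it changes only entries $c_{l'}$ with $l'<l$ otherwise, and leaves $d$ fixed or lowers nothing to its left. Growth changes nothing. So every MOVE strictly decreases the vector. $\square$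

In the example of Section 4 the vectors $(d,c_2,c_1)$ are $(2,0,0)$, $(1,2,0)$, $(1,1,1)$, $(1,1,0)$, $(1,0,0)$, $(0,0,2)$, $(0,0,1)$, $(0,0,0)$.

## 7. The true path

**Definition (true path).** The root is in $TP$. If $\alpha\in TP$ is an M-node, then $\alpha\infty\in TP$ if $\alpha\infty\subseteq\delta_s$ for infinitely many $s$, and $\alpha^\frown\mathrm{fin}\in TP$ otherwise. If $\alpha\in TP$ is an R-node, its successor is in $TP$.

The next lemma says that nodes on $TP$ get to work in peace. The point needing care is that a stage may end with an act at a gate $\alpha$, so that $\alpha\infty$ is not processed.

**Lemma 6.** For each $\beta\in TP$: (1) $\beta$ is processed infinitely often; (2) $\delta_s$ is left of $\beta$ for only finitely many $s$; (3) there are only finitely many acts for nodes left of $\beta$ or $\subsetneq\beta$; (4) $\beta$ is initialized only finitely often.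

*Proof.* By induction. The root is processed at every stage, no node is left of it or properly contained in it, and it is never initialized. Let $\beta$ be the successor of $\alpha$ on $TP$.

(2) $\delta_s$ is left of $\beta$ only if it is left of $\alpha$, or if $\beta=\alpha^\frown\mathrm{fin}$ and $\alpha\infty\subseteq\delta_s$. Each happens finitely often.

(3) For nodes $\subsetneq\alpha$ use the induction hypothesis. If $\alpha$ is an active R-node, then by (4) for $\alpha$ it is eventually never initialized, so it appoints only finitely many lists, each acted for finitely often by Lemma 5. If $\alpha$ is another kind of node, there are no acts for it. A node $\rho$ left of $\beta$ appoints a list only at a stage with $\delta_s=\rho$ left of $\beta$; by (2) there are only finitely many such lists in total, each acted for finitely often.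

(4) $\beta$ is initialized at $s$ only if $\delta_s$ is left of $\beta$, or there is an act for a node left of $\beta$ or $\subsetneq\beta$. Use (2) and (3).

(1) If $\alpha$ is an R-node, then once its acts have ceased (by (3)), $\beta$ is processed whenever $\alpha$ is processed at a stage $>|\beta|$. If $\beta=\alpha^\frown\mathrm{fin}$, then $\alpha$ has outcome $\mathrm{fin}$ at almost all of its infinitely many processings, and then $\beta$ is processed if the stage is $>|\beta|$. Let $\beta=\alpha\infty$, and suppose $\beta$ is not processed at any stage $\ge s^*$. Then from $s^*$ on no node $\supseteq\beta$ is processed, so none appoints a list. There are infinitely many stages $s\ge s^*$, $s>|\beta|$, with $\beta\subseteq\delta_s$. Each of them must have ended with an act at $\alpha$, for a list with current gate $\alpha$, hence with an owner $\supseteq\alpha\infty=\beta$. So infinitely many acts are for the finitely many lists of nodes $\supseteq\beta$ existing at $s^*$, contradicting Lemma 5. $\square$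

Now we see that lists do not get stuck at gates that are open infinitely often.

**Lemma 7.** (a) If $g\infty\in TP$, then a list in progress with current gate $g$ is later moved or cancelled. (b) If $\sigma\infty\in TP$, then every attack of any $\rho$ with $\sigma_\rho=\sigma$ is eventually completed or cancelled.

*Proof.* (a) By Lemma 6, $g\infty$ is processed at some later stage. When $g$ was processed at that stage, no list in progress had current gate $g$, since otherwise the stage would have ended with an act at $g$. So the given list has been moved or cancelled. (b) All gates $g$ of $\sigma$ satisfy $g\infty\subseteq\sigma\infty$, so $g\infty\in TP$. A list in progress always has one of them as current gate. Apply (a) repeatedly; by Lemma 5 this ends. $\square$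

Finally, blocking does not harm a node whose hypothesis is true.

**Lemma 8.** If $\tau\in TP$ is an M-node whose hypothesis is true, then $\tau\infty\in TP$.

*Proof.* Suppose $\tau\infty\subseteq\delta_s$ only finitely often. Then only finitely many lists are ever owned by nodes $\rho\supseteq\tau\infty$. If such a list is in progress with current gate $g\subsetneq\tau$, then $g\infty\subseteq\rho$, so $g\infty\subseteq\tau$ by (1), hence $g\infty\in TP$, and by Lemma 7(a) the list is later moved or cancelled. By Lemma 5 these finitely many lists are moved only finitely often. So after their last moves and cancellations none of them is in progress with current gate $\subsetneq\tau$, and $\tau$ is not blocked any more. Now $\tau$ is processed infinitely often, $\ell(\tau,s)\to\infty$, and only finitely many stages $t$ have $\tau\infty\subseteq\delta_t$. So the outcome $\infty$ occurs at a stage after all of these, a contradiction. $\square$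

## 8. Joins, and $D_\sigma$ below all three sets

Part 1 of Theorem 2 is the argument of Proposition 1(a), now with cancellation and with Lemma 5 in place of "at most two moves".

**Lemma 9.** $A_h\le_T A_{h'}\oplus A_{h''}$ for $\{h,h',h''\}=\{1,2,3\}$.

*Proof.* Given $y$: if $y$ is ever a ball, it becomes one at a stage $<y$, so we can check this. If it is never a ball, or if $T(y)\ne h$, then $y\notin A_h$. Let $y$ become a ball with target $h$ at stage $s$. If it has been enumerated or cancelled by the end of stage $s$, we are done. Otherwise, after Step 1 of each stage $t>s$, as long as $y$ is on the list, it has an immediate successor $z$, and $T(z)\ne h$ by Lemma 4(a). Balls leave the list by enumeration only as a terminal segment, and new balls are appended only at the end. So $z$ stays the successor of $y$ until $z$ is enumerated or the list is cancelled, and $y$ can be enumerated only at a stage at which its successor is enumerated too. Ask the oracle whether $z\in A_{T(z)}$. If not, $y\notin A_h$. If so, run the construction to the stage at which $z$ is enumerated. If $y$ is enumerated then, $y\in A_h$. Otherwise either $y$ has been cancelled, and $y\notin A_h$, or $y$ gets a new successor at the next stage; then repeat. Each repetition uses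 an act for the list, so by Lemma 5 this stops. $\square$

**Lemma 10.** If $\sigma\infty\in TP$, then $D_\sigma\le_T A_h$ for $h=1,2,3$.

*Proof.* Let $t(\sigma)=\{i,j\}$, $i<j$, with third index $k$. If $x$ is ever a follower of some $\rho$ with $\sigma_\rho=\sigma$, it is appointed at a stage $<x$; otherwise $x\notin D_\sigma$. Let $b_0,b_1,b_2$ be its initial balls, with targets $j,k,i$. The number $x$ enters $D_\sigma$ exactly when the list becomes empty by enumeration, that is, when $b_0$ is enumerated (Lemma 4(c)); then all initial balls have been enumerated.

So $x\in D_\sigma\iff b_0\in A_j$, which gives $D_\sigma\le_T A_j$. If $b_2\notin A_i$, then $x\notin D_\sigma$. If $b_2\in A_i$, the attack was started, and by Lemma 7(b) we can wait until it is completed ($x\in D_\sigma$) or cancelled ($x\notin D_\sigma$). This gives $D_\sigma\le_T A_i$. The same argument with $b_1\in A_k$ gives $D_\sigma\le_T A_k$. $\square$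

This proof is the reason why only M-nodes $g$ with $g\infty\subseteq\sigma\infty$ may serve as gates of $\sigma$: completion has to follow from $\sigma\infty\in TP$ alone.

## 9. What happens between two looks of $\tau$

Fix an M-node $\tau$ with $\tau\infty\in TP$ and $t(\tau)=\{i,j\}$. By Lemma 6 for $\beta=\tau\infty$ fix $s_0$ such that after $s_0$ no node left of $\tau\infty$ or $\subsetneq\tau\infty$ is acted for, and no $\delta_s$ is left of $\tau\infty$. A *$\tau$-stage* is a stage $t>s_0$ with $\tau\infty\subseteq\delta_t$.

The next lemma replaces the sentence "between two expansionary stages one side does not change". Case (A) is the second difficulty of Section 3, case (B) the first.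

**Lemma 11.** Let $t<t'$ be consecutive $\tau$-stages. All numbers $\le t$ enumerated into $A_1\cup A_2\cup A_3$ during stages in $[t,t')$ come from a single list, whose owner $\rho\supseteq\tau\infty$ is acted for at stage $t$ by a MOVE. If there are such numbers, one of the following holds.

- **(A)** $\sigma_\rho\infty\subseteq\tau$; the attack with follower $x$ of $\rho$ is started at $t$; $x$ enters $D_{\sigma_\rho}$ during $[t,t')$; all enumerated numbers $\le t$ are balls of this list, hence $>x$.
- **(B)** $\sigma_\rho\supseteq\tau$, and for some $h\in\{i,j\}$ no number $\le t$ enters $A_h$ during $[t,t')$.

*Proof.* **Step 1: only one list matters.** This step proves the first claim, using blocking.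

An act at stage $t$ is either at a gate $g$ with $\delta_t=g\infty\supseteq\tau\infty$, so $g\supseteq\tau$, or at an R-node equal to $\delta_t\supseteq\tau\infty$. In both cases it takes place at a node $\supseteq\tau$, and its owner is $\supseteq\tau\infty$. Nodes right of $\tau\infty$ are initialized at $t$, so their later lists consist of numbers $>t$. Nodes left of $\tau\infty$ or $\subsetneq\tau\infty$ do not act.

Let $\rho'\supseteq\tau\infty$ be acted for at $r\in(t,t')$. As $\tau\infty\not\subseteq\delta_r$, the node $\rho'$ is not processed at $r$, so the act is at the current gate $g$ of its list, with $\delta_r=g\infty\subseteq\rho'$. Both $g$ and $\tau$ are $\subsetneq\rho'$, so they are comparable. If $g\supseteq\tau$, then, since $g\infty,\tau\infty\subseteq\rho'$, we get $\delta_r=g\infty\supseteq\tau\infty$, a contradiction. So $g\subsetneq\tau$. Thus during $(t,t')$, acts for owners $\supseteq\tau\infty$ concern only lists in progress with current gate $\subsetneq\tau$.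

When $\tau$ was processed at $t$ it was not blocked. So at that moment no list of an owner $\supseteq\tau\infty$ was in progress with current gate $\subsetneq\tau$. A list gets such a current gate only by being moved. Hence the first list of an owner $\supseteq\tau\infty$ acted for in $(t,t')$ is the one acted for, by a MOVE, at $t$; and inductively so are all others. This proves the first claim.

From now on let $\rho$ be this owner. Since $\sigma_\rho,\tau\subsetneq\rho$, they are comparable.

**Step 2: $\sigma_\rho\subsetneq\tau$ gives (A).** Here the attack cannot use $\tau$ as a gate, and we show that it is completed before $\tau$ looks again.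

By (1), $\sigma_\rho\infty\subseteq\tau$. All gates of $\sigma_\rho$ are $\subseteq\sigma_\rho\subsetneq\tau$, while the act at $t$ takes place at a node $\supseteq\tau$. So this act is the start of the attack, and $\delta_t=\rho$. At $t'$ the node $\tau$ is not blocked, although every possible current gate of the list is $\subsetneq\tau$. So during $[t,t')$ the attack has been completed or the list cancelled. It is not cancelled:

- At $t$, $\delta_t=\rho$ and the act is for $\rho$ itself, so $\rho$ is not initialized.
- At $r\in(t,t')$, no act initializes $\rho$: nodes left of $\tau\infty$ or $\subsetneq\tau\infty$ do not act; among nodes $\supseteq\tau\infty$ only $\rho$ acts, by Step 1; nodes right of $\tau\infty$ are right of $\rho$, so they have lower priority than $\rho$.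
- If $\rho$ were right of $\delta_r$ for some $r\in(t,t')$, then, as $\rho\supseteq\tau\infty$ and $\delta_r\not\supseteq\tau\infty$, $\delta_r$ would be left of $\tau\infty$, which does not happen after $s_0$.

So the attack is completed during $[t,t')$, which puts $x$ into $D_{\sigma_\rho}$. All balls of the list are $>x$. This is (A).

**Step 3: $\sigma_\rho\supseteq\tau$ gives (B).** Now $\tau$ is a gate, and we find in the chain of calls the one at which the list passes $\tau$.

If $\sigma_\rho\ne\tau$, then $\tau\infty\subseteq\sigma_\rho$ by (1). So $\tau=\tau_l$ is a gate of $\sigma_\rho$ in any case. Let the MOVE at $t$ consist of the calls MOVE$(E_0,l_0),\dots,$ MOVE$(E_d,l_d)$. Then $l_0\ge l$: either $l_0=m$ (start of the attack), or $\tau_{l_0}\supseteq\tau$ is the gate acted at. Let $r$ be maximal with $l_r\ge l$. I claim that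
$$\mathrm{type}(E_r)\ne t(\tau_l). \tag{2}$$

- Let $l_r>l$. The largest index $<l_r$ of type $\mathrm{type}(E_r)$ is $l_{r+1}<l$ or does not exist. As $l<l_r$, this means $t(\tau_l)\ne\mathrm{type}(E_r)$.
- Let $l_r=l$ and $r\ge1$. Then $E_r$ contains a fresh ball with target $\notin\mathrm{type}(E_{r-1})=t(\tau_{l_r})=t(\tau_l)$.
- Let $l_r=l$, $r=0$ and $l<m$. The start of an attack has $l_0=m$, so the act is at the gate $\tau_l\ne\sigma_\rho$, and $\mathrm{type}(E_0)$ contains the element not in $t(\tau_l)$ by Lemma 4(a).
- Let $l_r=l$, $r=0$ and $l=m$. Then $\tau=\sigma_\rho$. Write $t(\tau)=\{i,j\}$ with $i<j$ and third index $k$. The type is $\{i,k\}$ at the start of the attack and $\{j,k\}$ at the move at $\sigma_\rho$, whereas $t(\tau)=\{i,j\}$.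

By (2), some $h\in\{i,j\}$ is not the target of any ball in $E_r$. It remains to see that everything the list enumerates in $[t,t')$ is in $E_r$ or new.

The balls of the list preceding $E_r$ are of three kinds: the unparked $b_0,b_1$ in phase 1 (or at the start of the attack); balls parked before stage $t$, which have indices $\ge l_0\ge l$ by Lemma 4(b); and balls parked by the calls before the $r$-th, at $l_1,\dots,l_r\ge l$. They are not in $E_d$, so they are not enumerated at $t$. During $(t,t')$ the list is moved only when its current gate is $\subsetneq\tau$, that is, has index $<l$ (Step 1). The moving segment then starts with a ball parked at an index $<l$. By induction on these moves, that ball is not one of those preceding $E_r$, which keep their status; so it belongs to $E_r$ or was appended later. Hence every ball of this list enumerated in $[t,t')$ lies in $E_r$ or was appended at a stage $\ge t$ and so is $>t$. Those $\le t$ have targets $\ne h$. Together with Step 1, no number $\le t$ enters $A_h$ during $[t,t')$. This is (B). $\square$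

## 10. Computing $f_\tau$ from the sets $D_\sigma$ above $\tau$

Now part 2 of Theorem 2, in the direction that needs work. In case (B) one side survives. In case (A) both may seem lost, but the oracle warns us of small followers. The subtle point: the uses may *grow* with time, so that a follower which was harmless at first may later lie below the use. Priorities exclude this.

**Lemma 12.** If $\tau\infty\in TP$ and the hypothesis of $\tau$ is true, then $f_\tau\le_T D^\tau:=\bigoplus\{D_\sigma:\sigma\infty\subseteq\tau\}$, a finite join.

*Proof.* **Step 1: the algorithm.** Let $\tau$ be an M-node for $e$. Given $w$, search for a $\tau$-stage $t_0$ with $\ell(\tau,t_0)>w$ such that, $u$ being the maximum of the uses of $\Phi_e(A_i;w)[t_0]$ and $\Psi_e(A_j;w)[t_0]$, no number $<u$ enters any $D_\sigma$ with $\sigma\infty\subseteq\tau$ at a stage $\ge t_0$. Being a $\tau$-stage is decidable, since $s_0$ is a fixed constant, and the last condition is decidable from $D^\tau$. Such a $t_0$ exists: there are infinitely many $\tau$-stages, $\ell(\tau,s)\to\infty$, the two computations and their uses are eventually constant, and the $D_\sigma$ below the final use are eventually constant. Output $f_{\tau,t_0}(w)$. We must show $f_\tau(w)=f_{\tau,t_0}(w)$.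

Let $t_0<t_1<\cdots$ be the $\tau$-stages from $t_0$ on. As $\ell(\tau,\cdot)$ increases along $\tau$-stages, both computations exist at each $t_n$. Let $u_n^h\le t_n$, for $h\in\{i,j\}$, be the use of the $A_h$-computation at $t_n$.

**Step 2: attacks of kind (A) are harmless.** We show: *if (A) holds for $[t_n,t_{n+1})$ with follower $x$, then $x\ge u_n^i$ and $x\ge u_n^j$.*

Suppose $x<u_n^h$, and let $\rho_a\supseteq\tau\infty$ be the owner of $x$. Since $x$ enters $D_{\sigma_{\rho_a}}$ at a stage $\ge t_0$ and $\sigma_{\rho_a}\infty\subseteq\tau$, the choice of $t_0$ gives $x\ge u\ge u_0^h$. Let $r\ge1$ be least with $u_r^h>x$. So $r\le n$ and $u_{r-1}^h\le x$. The $A_h$-computation changed between $t_{r-1}$ and $t_r$, so some $y<u_{r-1}^h\le x$ was enumerated into $A_h$ during $[t_{r-1},t_r)$, and $y<u_{r-1}^h\le t_{r-1}$. By Lemma 11, $y$ is a ball of a list whose owner $\rho'$ was acted for by a MOVE at $t_{r-1}$.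

*When was $x$ appointed?* We have $x<u_r^h\le t_r$, so $x$ was appointed at a stage $v<x<t_r$ at which $\rho_a\supseteq\tau\infty$ was processed; hence $\tau\infty\subseteq\delta_v$. If $v\ge t_{r-1}$, then $v$ is a $\tau$-stage in $[t_{r-1},t_r)$, so $v=t_{r-1}$; but the only act at $t_{r-1}$ is a MOVE and not an appointment. Hence $v<t_{r-1}$.

*Compare priorities.* All balls of the list of $x$ are $>x$, so $y<x$ is not among them. Since $x$ is still the follower of $\rho_a$ at $t_n$ and $v<t_{r-1}<t_n$, the list of $x$ is the only list $\rho_a$ has at $t_{r-1}$. So $\rho'\ne\rho_a$. The act for $\rho'$ at $t_{r-1}<t_n$ did not initialize $\rho_a$, so $\rho_a$ has higher priority than $\rho'$. Therefore the appointment of $x$, an act for $\rho_a$ at $v<t_{r-1}$, initialized $\rho'$. So the list of $\rho'$ at $t_{r-1}$ was appointed after stage $v$, and all its balls are $>x$. This contradicts $y<x$.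

**Step 3: the value never changes.** In each interval $[t_n,t_{n+1})$ at least one of the two computations at $w$ is preserved. In case (A), all enumerated numbers $\le t_n$ exceed $x\ge u_n^i,u_n^j$, and both are preserved. In case (B), no number $\le t_n$, hence none $<u_n^h$, enters $A_h$, for some $h\in\{i,j\}$. If no number $\le t_n$ is enumerated at all, both are preserved. Since the two computations agree at $t_n$ and at $t_{n+1}$, we get $f_{\tau,t_{n+1}}(w)=f_{\tau,t_n}(w)$. By induction $f_{\tau,t_n}(w)=f_{\tau,t_0}(w)$ for all $n$, and hence $f_\tau(w)=f_{\tau,t_0}(w)$. $\square$

## 11. The two moves defeat $\Xi_n(f_\sigma)$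

For part 3 we show that $D_\sigma$ is not computable from $f_\sigma$. The start of the attack leaves the old part of $A_j$ alone until $\sigma$ looks again, and after that the old part of $A_i$ is left alone. So $f_\sigma\restriction\eta$ survives while $x$ enters $D_\sigma$.

**Lemma 13.** If $\sigma\in TP$ is an M-node for $e$ whose hypothesis is true, then $D_\sigma\not\le_T f_\sigma$.

*Proof.* By Lemma 8, $\sigma\infty\in TP$. Let $n$ be given, and let $\rho\in TP$ be the R-node for $(e,n)$. Since $|\rho|=2\langle e,n\rangle+1\ge 2e+1$, we have $\sigma\infty\subseteq\rho$, so $\rho$ is active with $\sigma_\rho=\sigma$. Since $\rho$ is initialized only finitely often and processed infinitely often, it has a final follower $x$, never cancelled (a satisfied $\rho$ keeps its follower). We show $\Xi_n(f_\sigma;x)\neq D_\sigma(x)$.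

**Case 1: the attack for $x$ is never started.** Then $x\notin D_\sigma$. If $\Xi_n(f_\sigma;x)=0$ with use $\eta$, then at all sufficiently large stages $\ell(\sigma,s)\ge\eta$ and $f_{\sigma,s}\restriction\eta=f_\sigma\restriction\eta$, so the attack would be started when $\rho$ is next processed. Hence $\Xi_n(f_\sigma;x)$ is not $0=D_\sigma(x)$.

**Case 2: the attack is started at a stage $t^1$**, with $\eta\le\ell(\sigma,t^1)$ and $\Xi_n(f_{\sigma,t^1}\restriction\eta;x)=0$ with use $\le\eta$. The list is never cancelled, so by Lemma 7(b) the attack is completed, and $x\in D_\sigma$. By Lemma 4(c) there is a unique stage $t^2>t^1$ at which the list is moved at gate $\sigma$. Both $t^1$ and $t^2$ are stages with $\sigma\infty\subseteq\delta_s$, so $\ell(\sigma,t^2)>\ell(\sigma,t^1)\ge\eta$.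

*Other lists.* From $t^1$ on no node of higher priority than $\rho$ is acted for, as this would initialize $\rho$. At $t^1$ and at $t^2$ the act is for $\rho$, and all nodes of lower priority are initialized, so the balls of their later lists are $>t^1$ and $>t^2$, respectively. Let $t(\sigma)=\{i,j\}$, $i<j$, with third index $k$.

*From $t^1$ to $t^2$.* During $[t^1,t^2)$ the list of $\rho$ enumerates only balls of its first moving segment, with targets $i,k$, and balls appended at stages $\ge t^1$, since $b_0,b_1$ are in no moving segment used in phase 1. So no number $\le t^1$ enters $A_j$ in $[t^1,t^2)$. The computations $\Psi_e(A_j;w)[t^1]$, $w<\eta$, have uses $\le t^1$, so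
$$f_{\sigma,t^2}\restriction\eta=\Psi_e(A_j)[t^2]\restriction\eta=\Psi_e(A_j)[t^1]\restriction\eta=f_{\sigma,t^1}\restriction\eta .$$

*From $t^2$ on.* The list enumerates only balls of the moving segment used at $t^2$, which is the whole list at that time, with targets $j,k$, and balls appended later in stage $t^2$ or after, which are $>t^2$. After completion $\rho$ stays satisfied and is never acted for again. So no number $\le t^2$ enters $A_i$ at a stage $\ge t^2$, and
$$f_\sigma\restriction\eta=\Phi_e(A_i)\restriction\eta=\Phi_e(A_i)[t^2]\restriction\eta=f_{\sigma,t^2}\restriction\eta=f_{\sigma,t^1}\restriction\eta .$$

Hence $\Xi_n(f_\sigma;x)=0\ne1=D_\sigma(x)$. As $n$ was arbitrary, $D_\sigma\not\le_T f_\sigma$. $\square$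

## 12. Proof of Theorem 2

The construction is effective, so $A_1,A_2,A_3$ and all $D_\sigma$ are r.e. Put
$$E_n=\bigoplus\{D_\sigma:\sigma\infty\subseteq TP\restriction n\},$$
a finite join, with the empty join equal to $\emptyset$. Each $E_n$ is r.e., and $E_0\le_T E_1\le_T\cdots$.

**Part 1.** This is Lemma 9.

**Part 2.** For the direction from right to left: by Lemma 10, $E_n\le_T A_h$ for all $n$ and $h$. For the other direction let $f\le_T A_i$ and $f\le_T A_j$, $i<j$. Choose $e$ with $t_e=\{i,j\}$ and $\Phi_e(A_i)=\Psi_e(A_j)=f$, and let $\tau=TP\restriction 2e$. The hypothesis of $\tau$ is true, so $\tau\infty\in TP$ by Lemma 8, and $f=f_\tau\le_T D^\tau=E_{2e}$ by Lemma 12.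

**Part 3.** If $f\le_T E_m$, then $f\le_T A_1$ and $f\le_T A_2$ by Lemma 10. Choose $e$ with $t_e=\{1,2\}$ and $\Phi_e(A_1)=\Psi_e(A_2)=f$, and let $\sigma=TP\restriction 2e$. Its hypothesis is true, so $\sigma\infty\in TP$ by Lemma 8, and $D_\sigma\not\le_T f_\sigma=f$ by Lemma 13. Since $\sigma\infty= TP\restriction(2e+1)$, we have $D_\sigma\le_T E_{2e+1}$, and therefore $E_{2e+1}\not\le_T f$. $\blacksquare$

With the derivation in Section 2 this proves Corollary 3: 1-3-1 without meet can be bounded in the r.e. degrees, and the conjecture is false.
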